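\title{Every finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$ is a Veech group}

\begin{abstract}
We prove that every finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$ is the Veech group of a translation surface, in fact of a normal origami. In algebraic terms: for every finite index subgroup $\Gamma\le \mathrm{GL}_2(\mathbb{Z})$, every finite index subgroup of the free group $F$ of rank two contains a finite index normal subgroup of $F$ whose stabilizer in $\operatorname{Aut}(F)$ is the full preimage of $\Gamma$. The construction makes the punctures of a characteristic cover of the punctured torus distinguishable by giving them different ramification orders in a further cover with alternating group, and combines this with the congruence property of $\operatorname{Aut}(F)$, of which we include a proof. As a complement we determine which lattices commensurable with a conjugate of $\mathrm{SL}_2(\mathbb{Z})$ are Veech groups.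
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Veech groups and origamis}

Let $\overline X$ be a connected closed Riemann surface, $\omega$ a nonzero holomorphic $1$-form on $\overline X$, and $Z\subset\overline X$ a finite set containing all zeros of $\omega$. On $X=\overline X\setminus Z$ the local primitives of $\omega$ are charts to $\mathbb{C}=\mathbb{R}^2$. Two primitives differ by a constant, so the transition maps are translations. The surface $X$ with this atlas $\mu$ is a \emph{translation surface}. An \emph{affine diffeomorphism} of $(X,\mu)$ is an orientation-preserving diffeomorphism $f\colon X\to X$ that is affine in the charts of $\mu$. Its derivative $D(f)$ does not depend on the charts and is locally constant, so it is one matrix; this matrix has determinant $1$ because $f$ multiplies the finite area of $X$ by $\det D(f)$. The \emph{Veech group} $\Gamma(X,\mu)\subseteq\mathrm{SL}_2(\mathbb{R})$ is the group of all derivatives $D(f)$, and a subgroup of $\mathrm{SL}_2(\mathbb{R})$ is called \emph{a Veech group} if it equals $\Gamma(X,\mu)$ for some translation surface.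

The Veech group measures the linear symmetry of the flat structure. Composing all charts with $g\in\mathrm{SL}_2(\mathbb{R})$ gives a new translation surface $gX$, the identity map $X\to gX$ has derivative $g$, and so $g\in\Gamma(X,\mu)$ exactly when there is a diffeomorphism $gX\to X$ that is a translation in charts. The first example is the square torus $E=\mathbb{C}/(\mathbb{Z}\oplus\mathbb{Z}i)$ with $\omega=dz$: a matrix is the derivative of an affine diffeomorphism if and only if it preserves the lattice, and the Veech group is $\mathrm{SL}_2(\mathbb{Z})$.

Fix a point $\infty\in E$. Let $p\colon\overline X\to E$ be a finite covering by a connected closed Riemann surface, ramified over at most the point $\infty$. The surface $X=\overline X\setminus p^{-1}(\infty)$ with the translation structure pulled back from $E$, that is, with $\omega=p^*dz$, is an \emph{origami}, or square-tiled surface: it is glued from finitely many unit squares, right sides to left sides and top sides to bottom sides, with the vertices removed. The origami is \emph{normal} if the covering $X\to E\setminus\{\infty\}$ is normal (Galois).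

Let $\mathbb{H}$ be the upper half-plane with the action of $\mathrm{SL}_2(\mathbb{R})$ by M\"obius transformations, and let $\Gamma(m)$ be the kernel of the reduction $\mathrm{SL}_2(\mathbb{Z})\to\mathrm{SL}_2(\mathbb{Z}/m)$. A \emph{congruence subgroup} is a subgroup of $\mathrm{SL}_2(\mathbb{Z})$ that contains some $\Gamma(m)$. The following is known.
\begin{itemize}
\item[(V1)] (Veech) Every Veech group $\Gamma$ is discrete in $\mathrm{SL}_2(\mathbb{R})$, and $\mathbb{H}/\Gamma$ is not compact.
\item[(V2)] The Veech group of an origami is a finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$.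
\item[(V3)] (Schmith\"usen) Informally, ``almost all'' congruence subgroups of $\mathrm{SL}_2(\mathbb{Z})$ are Veech groups; the precise statement is not needed here.
\item[(V4)] (Ellenberg--McReynolds) Every finite index subgroup of $\Gamma(2)$ that contains $-I$ is a Veech group.
\end{itemize}
The converse question to (V2) is stated as open in \cite{OWR}: \emph{is every finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$ a Veech group?}

A finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$ passes the test (V1), so a negative answer would need a finer obstruction. The two hypotheses in (V4) are candidates, and the simplest origamis, the tori with several marked points of Example~\ref{ex:abelian}, give only congruence subgroups containing $-I$. On the other hand, the Veech group of an origami is read off from the stabilizer of a finite index subgroup of a free group (Proposition~\ref{prop:schm}), and such subgroups are so plentiful that one would guess that every group occurs. The difficulty is that the Veech group has to be controlled from both sides. It is easy to build a surface that has all the symmetries in a given $\Gamma$; one has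 to rule out that it has more.

\begin{theorem}\label{thm:main}
Every finite index subgroup $\Gamma\le\mathrm{SL}_2(\mathbb{Z})$ is the Veech group of a normal origami.
\end{theorem}

There are no exceptions, whether or not $\Gamma$ contains $-I$, has torsion, is a congruence subgroup, or lies in $\Gamma(2)$. Together with (V2) this says that a group is the Veech group of an origami if and only if it is a finite index subgroup of $\mathrm{SL}_2(\mathbb{Z})$.

\subsection{The algebraic form of the theorem}

Let $E^*=E\setminus\{\infty\}$ and $F=\pi_1(E^*)$. This group is free on the horizontal loop $x$ and the vertical loop $y$. Let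
\[
\beta\colon\operatorname{Aut}(F)\to\mathrm{GL}_2(\mathbb{Z})
\]
be the action on $F^{\mathrm{ab}}=\mathbb{Z}^2$; the columns of $\beta(\varphi)$ are the classes of $\varphi(x)$ and $\varphi(y)$. A finite index subgroup $H\le F$ defines a connected finite covering $X_H\to E^*$. Filling in the punctures extends it to a ramified covering of $E$, so $X_H$ is an origami; every origami arises in this way, and $X_H$ is normal if and only if $H$ is normal in $F$. Let $\operatorname{Aff}^\pm(X_H)$ be the group of all affine diffeomorphisms of $X_H$, orientation-reversing ones allowed, and put $\operatorname{Stab}(H)=\{\varphi\in\operatorname{Aut}(F):\varphi(H)=H\}$.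

\begin{theorem}\label{thm:stab}
Let $\Gamma\le\mathrm{GL}_2(\mathbb{Z})$ and $U\le F$ be subgroups of finite index. There is a finite index subgroup $H\le U$, normal in $F$, with
\[
\operatorname{Stab}(H)=\beta^{-1}(\Gamma),\qquad\text{and hence}\qquad D(\operatorname{Aff}^\pm(X_H))=\Gamma .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:stab}]
The group $\Gamma$ also has finite index in $\mathrm{GL}_2(\mathbb{Z})$. Apply Theorem~\ref{thm:stab} with $U=F$. All elements of $D(\operatorname{Aff}^\pm(X_H))=\Gamma$ have determinant $1$, so all affine diffeomorphisms of $X_H$ preserve orientation and the Veech group of $X_H$ is $\Gamma$.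
\end{proof}

The subgroup $H$ is found through a chain $F\supseteq K\supseteq N\supseteq H$.
\begin{enumerate}
\item \emph{A characteristic subgroup $K$ that sees $\Gamma$:} every automorphism of $F$ acting trivially on $F/K$ lies in $\beta^{-1}(\Gamma)$. This is the congruence property of $\operatorname{Aut}(F)$, stated in Section~\ref{sec:dict} and proved in Section~\ref{sec:csp}.
\item \emph{A subgroup $N$ with few symmetries:} $N$ is normal in $K$, the quotient $K/N$ is an alternating group, and the covering $X_N\to X_K$ has different ramification orders over different punctures of $X_K$. An automorphism preserving $N$ must fix every puncture of $X_K$, and for a well-chosen $K$ this forces it to act trivially on $F/K$. Section~\ref{sec:punct} shows this in the smallest case and Section~\ref{sec:mark} in general.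
\item \emph{Symmetrization:} $H$ is the intersection of the images of $N$ under $\beta^{-1}(\Gamma)$. Because $K/N$ is nonabelian and simple, these images can be recovered from $H$, and no further symmetries appear (Section~\ref{sec:inter}).
\end{enumerate}
Besides standard facts on free groups, surfaces and coverings, the proof quotes Nielsen's theorems on $\operatorname{Aut}(F)$ and Ore's theorem on commutators in alternating groups. Section~\ref{sec:compl} contains two complements that are not needed for Theorem~\ref{thm:main}.

\section{Origamis and automorphisms of the free group}\label{sec:dict}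

\subsection{Conventions}

Put $c=xyx^{-1}y^{-1}$ and $C=\langle c\rangle$, and write $\operatorname{Inn}(g)$ for $h\mapsto ghg^{-1}$. We use three theorems of Nielsen.
\begin{itemize}
\item[(N1)] $\beta$ is onto.
\item[(N2)] $\ker\beta=\operatorname{Inn}(F)$, the group of inner automorphisms.
\item[(N3)] For every $\varphi\in\operatorname{Aut}(F)$, the element $\varphi(c)$ is conjugate to $c$ or to $c^{-1}$.
\end{itemize}
We also use the following textbook facts.
\begin{itemize}
\item[(F1)] A subgroup of index $n$ in a free group of rank $e$ is free of rank $n(e-1)+1$.
\item[(F2)] A finitely generated group has finitely many subgroups of each finite index. Hence every finite index subgroup $U\le F$ contains a finite index subgroup that is \emph{characteristic} in $F$, that is, preserved by all of $\operatorname{Aut}(F)$, namely $\bigcap_\varphi\varphi(U)$.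
\end{itemize}
For a group $S$ and an integer $m\ge1$ let $S[m]=[S,S]S^m$ be the subgroup generated by all commutators and all $m$-th powers. It is the kernel of $S\to S^{\mathrm{ab}}/mS^{\mathrm{ab}}$, it is characteristic in $S$, and $S/S[m]\cong(\mathbb{Z}/m)^e$ if $S$ is free of rank $e$. For example $F[m]=\ker(F\to(\mathbb{Z}/m)^2)$, and $c\in F[m]$.

Let $\Lambda=\mathbb{Z}\oplus\mathbb{Z}i\cong\mathbb{Z}^2$. After a translation, $\infty$ is the image of $0$, so that $E^*=(\mathbb{C}\setminus\Lambda)/\Lambda$. Take the image of $z_0=(1+i)/2$ as base point, and let $x$ and $y$ be the images of the segments from $z_0$ to $z_0+1$ and to $z_0+i$. The lift of $c$ starting at $z_0$ is the boundary of the unit square centered at $1+i$, run counterclockwise, so $c$ is freely homotopic to a counterclockwise loop around the puncture.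

Let $u\colon\tilde X\to\mathbb{C}\setminus\Lambda$ be the universal covering. The composite $\tilde X\to\mathbb{C}\setminus\Lambda\to E^*$ is the universal covering of $E^*$. Its deck group is $F$, acting on the left, $X_H=H\backslash\tilde X$, and the charts of $X_H$ are locally given by $u$. For $\delta\in F$ we have $u\delta=u+\operatorname{ab}(\delta)$, where $\operatorname{ab}\colon F\to\Lambda$ is the abelianization. Conversely, a homeomorphism $\eta$ of $\tilde X$ with $u\eta=u+\lambda$, $\lambda\in\Lambda$, lies over the identity of $E^*$, so $\eta\in F$ and $\operatorname{ab}(\eta)=\lambda$.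

\subsection{Affine maps and automorphisms}

Call a diffeomorphism $h$ of $\tilde X$ an \emph{affine lift} with derivative $A$ if $uh=\alpha u$ for a map $\alpha(z)=Az+\lambda_0$ with $A\in\mathrm{GL}_2(\mathbb{Z})$ and $\lambda_0\in\Lambda$.

\begin{lemma}\label{lem:lifts}
If $h$ is an affine lift with derivative $A$, then $\delta\mapsto h\delta h^{-1}$ is an automorphism $\varphi_h$ of $F$ with $\beta(\varphi_h)=A$. Every automorphism of $F$ equals $\varphi_h$ for some affine lift $h$.
\end{lemma}

\begin{proof}
For $\delta\in F$ we have $uh\delta h^{-1}=\alpha(uh^{-1}+\operatorname{ab}(\delta))=u+A\operatorname{ab}(\delta)$. So $h\delta h^{-1}\in F$ and its class in $\Lambda$ is $A\operatorname{ab}(\delta)$. The inverse $h^{-1}$ is an affine lift as well, so $hFh^{-1}=F$. Now let $\varphi\in\operatorname{Aut}(F)$ and $A=\beta(\varphi)$. The linear map $A$ preserves $\mathbb{C}\setminus\Lambda$, so it lifts to a diffeomorphism $h_0$ of $\tilde X$ with $uh_0=Au$. By the first part $\beta(\varphi_{h_0})=A$, and (N2) gives $\varphi=\operatorname{Inn}(\varepsilon)\varphi_{h_0}$ for some $\varepsilon\in F$. Then $h=\varepsilon h_0$ satisfies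 $uh=Au+\operatorname{ab}(\varepsilon)$ and $\varphi_h=\varphi$.
\end{proof}

\begin{proposition}[Schmith\"usen]\label{prop:schm}
For $H\le F$ of finite index, $D(\operatorname{Aff}^\pm(X_H))=\beta(\operatorname{Stab}(H))$.
\end{proposition}

\begin{proof}
Let $f\in\operatorname{Aff}^\pm(X_H)$ have derivative $A$ and let $h$ be a lift of $f$ to $\tilde X$, so that $hHh^{-1}=H$. The function $uh-Au$ is locally constant, hence constant, so $uh=\alpha u$ with $\alpha(z)=Az+\lambda_0$ for some $\lambda_0\in\mathbb{C}$. Since $h$ is bijective, the bijection $\alpha$ of $\mathbb{C}$ maps $u(\tilde X)=\mathbb{C}\setminus\Lambda$ onto itself. So $\alpha(\Lambda)=\Lambda$, which gives $\lambda_0=\alpha(0)\in\Lambda$ and $A\Lambda=\Lambda$. Thus $h$ is an affine lift, $\varphi_h\in\operatorname{Stab}(H)$, and $\beta(\varphi_h)=A$. Conversely, let $\varphi\in\operatorname{Stab}(H)$ and write $\varphi=\varphi_h$. Then $h$ normalizes $H$ and descends to an affine diffeomorphism of $X_H$ with derivative $\beta(\varphi)$.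
\end{proof}

The proof uses that \emph{all} vertices of the squares are removed: this is what forces $\alpha$ to preserve $\Lambda$. By (F2) the group $\operatorname{Stab}(H)$ has finite index in $\operatorname{Aut}(F)$, so (N1) and the proposition give (V2).

\begin{example}\label{ex:abelian}
Let $L\le\Lambda$ have finite index and $H=\operatorname{ab}^{-1}(L)$. Then $X_H=(\mathbb{C}\setminus\Lambda)/L$ is a torus with $[\Lambda:L]$ punctures, and $\varphi(H)=H$ if and only if $\beta(\varphi)L=L$. The Veech group is the stabilizer of $L$ in $\mathrm{SL}_2(\mathbb{Z})$. It contains $-I$, and it contains $\Gamma(m)$ when $m\Lambda\subseteq L$. For $L=2\mathbb{Z}\oplus\mathbb{Z}i$, two squares side by side, it consists of the matrices with even upper right entry. For $L=m\Lambda$ we have $H=F[m]$ and the Veech group is $\mathrm{SL}_2(\mathbb{Z})$, as it is for every characteristic subgroup $H$.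
\end{example}

\subsection{The congruence property}

Suppose that Theorem~\ref{thm:stab} holds for $\Gamma$, with subgroup $H$, and let $K\subseteq H$ be characteristic of finite index in $F$. An automorphism acting trivially on $F/K$ preserves $H$, so it lies in $\beta^{-1}(\Gamma)$. The following statement is therefore a necessary condition for Theorem~\ref{thm:stab}, and it is the starting point of the proof.

\begin{theorem}[Congruence property of $\operatorname{Aut}(F)$; \cite{Asada}, \cite{BER}]\label{thm:csp}
For every finite index subgroup $\Gamma\le\mathrm{GL}_2(\mathbb{Z})$ there is a characteristic finite index subgroup $K_1\le F$ such that every $\varphi\in\operatorname{Aut}(F)$ acting trivially on $F/K_1$ satisfies $\beta(\varphi)\in\Gamma$. The same holds for every characteristic finite index subgroup of $F$ contained in $K_1$.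
\end{theorem}

The last sentence is immediate: if $\varphi$ acts trivially on $F/K$ and $K\subseteq K_1$, it acts trivially on $F/K_1$. If $\Gamma$ contains the kernel of $\mathrm{GL}_2(\mathbb{Z})\to\mathrm{GL}_2(\mathbb{Z}/m)$, then $K_1=F[m]$ works. The content of the theorem is that the nonabelian finite quotients of $F$ detect all other finite index subgroups. The proof is in Section~\ref{sec:csp}; it is the only place where the finite index of $\Gamma$ is used.

\section{Intersections of subgroups with simple quotient}\label{sec:inter}

Put $\hat\Gamma=\beta^{-1}(\Gamma)$. Suppose that we have a finite index subgroup $N\le F$ with too few symmetries, $\operatorname{Stab}(N)\subseteq\hat\Gamma$. The intersection $H$ of the subgroups $\theta(N)$, $\theta\in\hat\Gamma$, has all symmetries in $\hat\Gamma$, but it may have more, since an intersection can forget the subgroups that were intersected. For instance, $F$ has three subgroups of index $2$, permuted transitively by $\operatorname{Aut}(F)$. A pair of them is preserved only by a subgroup of index $3$ of $\operatorname{Aut}(F)$, yet the intersection of the pair is the characteristic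 subgroup $F[2]$, which also lies in the third one. This cannot happen when the quotients are nonabelian.

\begin{lemma}\label{lem:simple}
Let $N_1,\dots,N_m$ and $M$ be normal subgroups of a group $K$ with all $K/N_i$ and $K/M$ nonabelian simple. If $\bigcap_iN_i\subseteq M$, then $M=N_i$ for some $i$.
\end{lemma}

\begin{proof}
Suppose that $M\ne N_i$ for all $i$. All these subgroups are maximal among proper normal subgroups, so $N_i\not\subseteq M$ and $MN_i=K$; that is, each $N_i$ maps onto $Q=K/M$. Define normal subgroups $L_1=N_1$ and $L_{i}=[L_{i-1},N_{i}]$. The commutator of two normal subgroups lies in their intersection, so $L_m\subseteq\bigcap_iN_i\subseteq M$. On the other hand $[Q,Q]=Q$, because $Q$ is nonabelian simple, so by induction each $L_i$ maps onto $Q$. Hence $Q=1$, a contradiction.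
\end{proof}

\begin{proposition}\label{prop:inter}
Let $\Gamma\le\mathrm{GL}_2(\mathbb{Z})$ and $\hat\Gamma=\beta^{-1}(\Gamma)$. Let $K\le F$ be characteristic of finite index, and let $N$ be a normal subgroup of $K$ with $K/N$ finite, nonabelian and simple. If $\operatorname{Stab}(N)\subseteq\hat\Gamma$, then
\[
H=\bigcap_{\theta\in\hat\Gamma}\theta(N)
\]
is a finite index normal subgroup of $F$, contained in $K$, with $\operatorname{Stab}(H)=\hat\Gamma$ and $D(\operatorname{Aff}^\pm(X_H))=\Gamma$.
\end{proposition}

\begin{proof}
All $\theta(N)$ have the same finite index in $F$, so by (F2) there are finitely many of them and $H$ has finite index. The group $\hat\Gamma$ permutes them, so $\hat\Gamma\subseteq\operatorname{Stab}(H)$; since $\hat\Gamma\supseteq\operatorname{Inn}(F)$, the subgroup $H$ is normal in $F$. Let $\varphi\in\operatorname{Stab}(H)$. As $K$ is characteristic, $\varphi(N)$ and all $\theta(N)$ are normal in $K$ with quotient isomorphic to $K/N$, and $\varphi(N)\supseteq\varphi(H)=H$. By Lemma~\ref{lem:simple}, $\varphi(N)=\theta(N)$ for some $\theta\in\hat\Gamma$. Then $\theta^{-1}\varphi\in\operatorname{Stab}(N)\subseteq\hat\Gamma$,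 so $\varphi\in\hat\Gamma$. Finally $D(\operatorname{Aff}^\pm(X_H))=\beta(\hat\Gamma)=\Gamma$ by Proposition~\ref{prop:schm} and (N1).
\end{proof}

\section{Punctures, and the case of level two}\label{sec:punct}

It remains to produce subgroups $N$ with small stabilizer. Automorphisms of $F$ are affine maps, affine maps permute punctures, and a covering can be prescribed near each puncture almost independently. So we first describe the punctures of $X_S$ in terms of the group $S$.

\subsection{The punctures of a finite cover}

Let $S\le F$ have finite index. For $g\in F$ put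
\[
r_g=\min\{r\ge1: gc^rg^{-1}\in S\},\qquad \delta_g=gc^{r_g}g^{-1}\in S .
\]
Let $Sg_iC$, $1\le i\le k$, be the distinct double cosets in $S\backslash F/C$.

\begin{lemma}\label{lem:punct}
\begin{itemize}
\item[(a)] If $h\in SgC$, then $\delta_h$ is conjugate in $S$ to $\delta_g$.
\item[(b)] The punctures of $X_S$ correspond to the double cosets $Sg_iC$, and the ramification index over $E$ at the $i$-th one is $r_{g_i}$. The group $S$ has a presentation
\[
S=\Big\langle a_1,b_1,\dots,a_\gamma,b_\gamma,d_1,\dots,d_k\ \Big|\ \prod_{j}[a_j,b_j]\prod_i d_i=1\Big\rangle
\]
with $d_i$ conjugate in $S$ to $\delta_{g_i}$, where $\gamma$ is the genus of $X_S$, and $2-2\gamma-k=-[F:S]$.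
\item[(c)] If $k\ge3$, $\ell$ is a prime and $SgC\ne ShC$, then the classes of $\delta_g$ and $\delta_h$ in $S/S[\ell]$ are linearly independent over $\mathbb{F}_\ell$.
\item[(d)] If $S\subseteq F[m]$, then $k\ge m^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $h=sgc^m$ with $s\in S$. Then $hc^rh^{-1}=s(gc^rg^{-1})s^{-1}$ for all $r$, so $r_h=r_g$ and $\delta_h=s\delta_gs^{-1}$.

(b) Let $D^*\subset E^*$ be a small punctured disk around $\infty$. A counterclockwise loop in $D^*$ represents the conjugacy class of $c$, which has infinite order. So the preimage of $D^*$ in $\tilde X$ has a component $\tilde D$ whose stabilizer in $F$ is $C$ and on which $c$ acts as one counterclockwise turn. The components of the preimage are the sets $g\tilde D$, $gC\in F/C$; the stabilizer of $g\tilde D$ is $gCg^{-1}$, and $gcg^{-1}$ acts on it as one counterclockwise turn. The components of the preimage of $D^*$ in $X_S=S\backslash\tilde X$, which are the neighborhoods of the punctures, are the $S$-orbits of these sets and correspond to $S\backslash F/C$. The component for $g$ is the quotient of $g\tilde D$ by $S\cap gCg^{-1}=\langle\delta_g\rangle$.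 It covers $D^*$ with degree $r_g$, and a counterclockwise loop around its puncture represents the conjugacy class of $\delta_g$ in $S=\pi_1(X_S)$. The fundamental group of an oriented surface of genus $\gamma$ with $k$ punctures has the displayed presentation, with $d_i$ freely homotopic to a loop around the $i$-th puncture and all these loops turning in the same sense; reversing the orientation of the surface if necessary, we may take that sense to be counterclockwise. The last formula is $\chi(X_S)=[F:S]\,\chi(E^*)$ with $\chi(E^*)=-1$.

(c) By (b), $S/S[\ell]$ is the $\mathbb{F}_\ell$-vector space generated by the classes of the $a_j,b_j,d_i$ with the single relation $\sum_i[d_i]=0$. So any $k-1\ge2$ of the $[d_i]$ are independent. By (a) and (b), $[\delta_g]=[d_i]$ and $[\delta_h]=[d_j]$ with $i\ne j$.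

(d) Since $S$ and $C$ lie in the normal subgroup $F[m]$, the map $SgC\mapsto gF[m]$ from $S\backslash F/C$ to $F/F[m]$ is well defined, and it is onto.
\end{proof}

For $k=2$ part (c) fails, since then $[d_1]=-[d_2]$. If $S$ is normal, all $r_g$ equal the order $r$ of the image $\bar c$ of $c$ in $F/S$, the punctures are the left cosets of $\langle\bar c\rangle$ in $F/S$, and $[F:S]=kr$. Part (b) then gives
\begin{equation}\label{eq:genus}
2\gamma=2+k(r-1).
\end{equation}

\subsection{Level two}\label{sec:leveltwo}

Take $K=F[2]$. Then $X_K=(\mathbb{C}\setminus\Lambda)/2\Lambda$ is a torus made of four squares, its punctures are the four classes in $\Lambda/2\Lambda$, and it is unramified over $E$ because $c\in K$. By Lemma~\ref{lem:punct}(b),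
\[
K=\langle a_1,b_1,d_1,d_2,d_3,d_4\mid[a_1,b_1]\,d_1d_2d_3d_4=1\rangle .
\]
Since $K$ is characteristic, $X_K$ has all symmetries. We break them with a covering that treats the four punctures differently. The smallest nonabelian simple group $A_5$ has elements of exactly four orders, $1,2,3,5$. Composing from right to left, $(12)(34)\cdot(135)=(14352)$, so
\[
a_1,b_1,d_1\mapsto1,\qquad d_2\mapsto(12)(34),\qquad d_3\mapsto(135),\qquad d_4\mapsto(14352)^{-1}
\]
respects the relation and defines a homomorphism $\rho\colon K\to A_5$. The order of its image is divisible by $30$, and the simple group $A_5$ has no subgroup of index $2$, so $\rho$ is onto. Let $N=\ker\rho$. The normal covering $X_N\to X_K$ has degree $60$, and its ramification index over the $i$-th puncture is the order of $\rho(d_i)$: the least power of a small loop around that puncture that lifts to a closed loop.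

Let $\psi\in\operatorname{Stab}(N)$, and write $\psi=\varphi_h$ with $uh=\alpha u$, $\alpha(z)=Az+\lambda_0$, as in Lemma~\ref{lem:lifts}. The map $h$ normalizes $N$ and $K$, so it descends to homeomorphisms $f_N$ of $X_N$ and $f_K$ of $X_K$, where $f_N$ lies over $f_K$ and $f_K$ is induced by $\alpha$. Now $f_K$ carries a small loop around a puncture to a loop that goes once around the image puncture, and it carries loops that lift to closed loops to loops that do the same. So a puncture and its image have the same ramification index. The indices $1,2,3,5$ are distinct, so $\alpha(\lambda)\equiv\lambda \pmod{2\Lambda}$ for all $\lambda\in\Lambda$. Taking $\lambda=0$ gives $\lambda_0\in2\Lambda$, and then $A\equiv I\pmod 2$.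

Hence $\operatorname{Stab}(N)\subseteq\beta^{-1}(\Gamma)$ for every $\Gamma$ that contains the kernel of $\mathrm{GL}_2(\mathbb{Z})\to\mathrm{GL}_2(\mathbb{F}_2)$, and Proposition~\ref{prop:inter} gives a normal origami with $D(\operatorname{Aff}^\pm(X_H))=\Gamma$ and Veech group $\Gamma\cap\mathrm{SL}_2(\mathbb{Z})$. Since $\mathrm{SL}_2(\mathbb{Z})$ maps onto $\mathrm{GL}_2(\mathbb{F}_2)\cong S_3$, all six subgroups of $\mathrm{SL}_2(\mathbb{Z})$ that contain $\Gamma(2)$ are Veech groups of normal origamis.

\section{Marking the punctures}\label{sec:mark}

For general $\Gamma$ the subgroup $K$ must lie inside the group $K_1$ of Theorem~\ref{thm:csp}, and two things change. There are many punctures, so we need a systematic construction of $\rho$; Ore's theorem supplies it. More seriously, $c$ need not lie in $K$. In level two the punctures were the elements of $G=F/K$; now they are the cosets of $\langle\bar c\rangle$, and an automorphism that fixes all of them may act nontrivially on $G$. For example, let $K$ be the kernel of the map onto the quaternion group $Q_8$ with $x\mapsto i$, $y\mapsto j$, so that $\bar c=-1$. The automorphism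 $x\mapsto x$, $y\mapsto yx^2$ fixes $c$ and induces $i\mapsto i$, $j\mapsto-j$ on $Q_8$, which is nontrivial and fixes every coset of $\{\pm1\}$. The trouble is that $\langle\bar c\rangle$ is normal, and this turns out to be the only kind of trouble.

\begin{proposition}\label{prop:mark}
Let $K\ne F$ be a characteristic subgroup of finite index and $G=F/K$. Assume that $\langle\bar c\rangle$ contains no nontrivial normal subgroup of $G$. Then there are $n\ge5$ and a normal subgroup $N$ of $K$ with $K/N\cong A_n$ such that every $\psi\in\operatorname{Stab}(N)$ acts trivially on $G$.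
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:punct} to $S=K$. Let $r$ be the order of $\bar c$, so that $\delta_g=gc^rg^{-1}$ for all $g$. We have $k\ge2$, since otherwise $\langle\bar c\rangle=G\neq1$ would be normal, and $\gamma\ge1$ by \eqref{eq:genus}.

\emph{Construction of $N$.} Let $n=2k+1\ge5$. For $1\le i\le k$ choose a cycle $q_i$ of odd length $2i+1$ in $A_n$, with $q_1=(1\,2\,3)$ and $q_k=(1\,2\cdots n)$. These two generate $A_n$. Indeed, conjugating $q_1$ by powers of $q_k$ gives all cycles $(i\ \,i{+}1\ \,i{+}2)$ with $1\le i\le n-2$, and those with $i\le m-2$ generate $A_m$ by induction on $m\geq3$: the group they generate is transitive on $\{1,\dots,m\}$ and contains $A_{m-1}$. The $q_i$ have no reason to satisfy the relation of $K$, and we absorb the defect in one handle. By Ore's theorem \cite{Ore}, every element of $A_n$, $n\ge5$, is a commutator of two elements of $A_n$. Choose $\xi,\eta\in A_n$ with $[\xi,\eta]=(q_1\cdots q_k)^{-1}$ and put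
\[
\rho(a_1)=\xi,\qquad\rho(b_1)=\eta,\qquad\rho(a_j)=\rho(b_j)=1\ \ (j>1),\qquad\rho(d_i)=q_i .
\]
The relation of Lemma~\ref{lem:punct}(b) is respected, so $\rho$ is a surjection $K\to A_n$. Let $N=\ker\rho$. By Lemma~\ref{lem:punct}(a),(b),
\begin{equation}\label{eq:orders}
\rho(\delta_g)\ \text{has order }2i+1\quad\text{whenever }g\in Kg_iC .
\end{equation}

\emph{An element of $\operatorname{Stab}(N)$ fixes all punctures.} Let $\psi(N)=N$. By (N3), $\psi(c)=ec^\epsilon e^{-1}$ with $e\in F$ and $\epsilon=\pm1$. For $g\in F$,
\[
\psi(\delta_g)=\psi(g)\,e\,c^{\epsilon r}e^{-1}\psi(g)^{-1}=\big(\delta_{\psi(g)e}\big)^{\epsilon}.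
\]
As $\psi$ preserves $K$ and $N$, it induces an automorphism of $K/N\cong A_n$, so $\rho(\delta_g)$ and $\rho(\delta_{\psi(g)e})$ have the same order. By \eqref{eq:orders}, $\psi(g)e\in KgC$ for all $g\in F$. Taking $g=1$ gives $\bar e\in\langle\bar c\rangle$. Hence the automorphism $\bar\psi$ of $G$ induced by $\psi$ satisfies $\bar\psi(g)=g\,\kappa(g)$ with $\kappa(g)\in\langle\bar c\rangle$ for all $g\in G$.

\emph{It acts trivially on $G$.} The identity $\bar\psi(gh)=\bar\psi(g)\bar\psi(h)$ reads $gh\,\kappa(gh)=g\,\kappa(g)\,h\,\kappa(h)$, that is,
\[
h^{-1}\kappa(g)h=\kappa(gh)\kappa(h)^{-1}\in\langle\bar c\rangle\qquad(g,h\in G).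
\]
So all conjugates of $\kappa(g)$ lie in $\langle\bar c\rangle$, and the normal subgroup they generate is trivial by hypothesis. Thus $\kappa(g)=1$ for all $g$, and $\bar\psi$ is the identity.
\end{proof}

The hypothesis holds for $K=F[m]$, $m\ge2$, where $\bar c=1$. To obtain it for arbitrarily small $K$ we pass from a given subgroup $K_0$ to $K=K_0[\ell]$. The large abelian group $K_0/K$ then serves twice: it separates the conjugates of the powers of $c$ that lie in $K_0$, by Lemma~\ref{lem:punct}(c), and it detects every element outside $K_0$, by the next lemma.

\begin{lemma}\label{lem:conj}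
Let $\Phi$ be free of finite rank at least $2$, let $M_0$ be a normal subgroup of finite index, $\ell$ a prime, and $M=M_0[\ell]$. If $g\in\Phi$ acts trivially on $M_0/M$ by conjugation, then $g\in M_0$.
\end{lemma}

\begin{proof}
Otherwise, replacing $g$ by a power, we may assume that $g$ has prime order $q$ in $\Phi/M_0$. By (F1), the group $B=\langle M_0,g\rangle$ is free of some rank $e\ge2$, and its index $q$ subgroup $M_0$ has rank $q(e-1)+1$. The group $B/M$ is generated by the abelian group $M_0/M$ and one element commuting with it, so it is abelian. It is a quotient of $\mathbb{Z}^e$, so each of its subgroups is generated by at most $e$ elements. For $M_0/M\cong\mathbb{F}_\ell^{\,q(e-1)+1}$ this gives $q(e-1)+1\le e$, that is $(q-1)(e-1)\le0$, a contradiction.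
\end{proof}

The lemma fails in rank one, where conjugation is trivial.

\begin{lemma}\label{lem:core}
Let $K_0\subseteq F[2]$ be a finite index normal subgroup of $F$, let $\ell$ be a prime, $K=K_0[\ell]$ and $G=F/K$. Then $\langle\bar c\rangle$ contains no nontrivial normal subgroup of $G$.
\end{lemma}

\begin{proof}
Let $V=K_0/K$, an $\mathbb{F}_\ell$-vector space that is normal in $G$, and let $Y\le\langle\bar c\rangle$ be normal in $G$. Let $r_0$ be the order of $c$ modulo $K_0$. Then $\langle\bar c\rangle\cap V=\langle\bar c^{\,r_0}\rangle$ has order $1$ or $\ell$. Suppose that $Y\cap V\ne1$. Then $Y\cap V=\langle\bar c^{\,r_0}\rangle$ is normal in $G$, so for every $g\in F$ the class of $gc^{r_0}g^{-1}$ in $V$ is a multiple of the class of $c^{r_0}$. In the notation of Lemma~\ref{lem:punct} for $S=K_0$ these elements are $\delta_g$ and $\delta_1$. By part (d) there are at least $4$ double cosets, so there is $g\notin K_0C$, and part (c) gives a contradiction. Hence $Y\cap V=1$. Both groups are normal, so $[Y,V]\subseteq Y\cap V=1$, and $Y$ acts trivially on $K_0/K$. Lemma~\ref{lem:conj} with $\Phi=F$ and $M_0=K_0$ gives $Y\subseteq V$,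 so $Y=Y\cap V=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Let $K_1$ be as in Theorem~\ref{thm:csp}. By (F2) there is a characteristic finite index subgroup $K_0$ of $F$ contained in $U\cap F[2]\cap K_1$. Fix a prime $\ell$ and put $K=K_0[\ell]$. It is characteristic in $F$, proper, and of finite index. By Lemma~\ref{lem:core} and Proposition~\ref{prop:mark} there is a normal subgroup $N$ of $K$ with $K/N\cong A_n$, $n\ge5$, such that every $\psi\in\operatorname{Stab}(N)$ acts trivially on $F/K$. Since $K\subseteq K_1$, Theorem~\ref{thm:csp} gives $\operatorname{Stab}(N)\subseteq\beta^{-1}(\Gamma)$. The group $A_n$ is nonabelian simple, so Proposition~\ref{prop:inter} gives the required $H\subseteq K\subseteq U$.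
\end{proof}

\section{Proof of the congruence property}\label{sec:csp}

We must recognize, from the action of $\varphi$ on a finite quotient of $F$, whether $\beta(\varphi)$ lies in $\Gamma$. The group $\mathrm{GL}_2(\mathbb{Z})$ has a finite index subgroup $\Sigma$ that is an image of a free group $\Phi$ of rank two, and Lemma~\ref{lem:conj} recognizes whether an element $w\in\Phi$ lies in a given subgroup $M_0$ from its action \emph{by conjugation} on a finite quotient of $\Phi$. So we want to find $\Phi$ a second time, as a quotient of a finite index subgroup of $F$, in such a way that the automorphism of $F$ attached to $w$ acts on this quotient as conjugation by $w$.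

\subsection{Sanov's group}

Let $\Sigma$ be the set of matrices in $\mathrm{SL}_2(\mathbb{Z})$ with even off-diagonal entries and diagonal entries congruent to $1$ modulo $4$. It contains $\Gamma(4)$. Put $T_1=\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $T_2=\begin{pmatrix}1&0\\2&1\end{pmatrix}$. By Sanov's theorem $T_1,T_2$ freely generate $\Sigma$. We need only the following half, and recall its proof.

\begin{lemma}\label{lem:sanov}
Every matrix in $\Sigma$ lies in $\langle T_1,T_2\rangle$.
\end{lemma}

\begin{proof}
Left multiplication by $T_1^{\pm1}$ or $T_2^{\pm1}$ adds $\pm2$ times one row to the other. This changes a diagonal entry by twice an even number and an off-diagonal entry by an even number, so it preserves $\Sigma$. Let $\begin{pmatrix}p&q\\s&v\end{pmatrix}\in\Sigma$ with $s\ne0$. As $p$ is odd and $s$ is even, $|p|\ne|s|$. If $0<|s|<|p|$, one of $p\pm2s$ has absolute value $\big||p|-2|s|\big|<|p|$; if $0<|p|<|s|$, one of $s\pm2p$ has absolute value less than $|s|$. So $|p|+|s|$ can be decreased until $s=0$. Then $pv=1$, so $p=v=1$ and the matrix is $T_1^{q/2}$.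
\end{proof}

\subsection{A square root of $c$ and a four-punctured sphere}

Let $\Omega=\langle a,b,d\mid a^2=b^2=d^2=1\rangle$. Let $\Omega^+$ be the subgroup of words of even length, and let $P$ be the kernel of the map $\Omega\to(\mathbb{Z}/2)^2$ that sends $a,b,d$ to the three nonzero elements $\bar a,\bar b,\bar d$.

\begin{lemma}\label{lem:bases}
The group $\Omega^+$ is free on $ab$ and $db$. The group $P$ is free on $p_1=abd$, $p_2=dab$, $p_3=bda$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be the graph with vertex set $\Omega$ and an unoriented edge labeled $s$ between $g$ and $gs$ for $s\in\{a,b,d\}$. Every element of the free product $\Omega$ is a unique word with no two equal adjacent letters, so $\mathcal T$ is a tree. Let $Q$ be a normal subgroup containing none of $a,b,d$. It acts freely on $\mathcal T$: it fixes no vertex, and an element exchanging $g$ and $gs$ equals $gsg^{-1}\notin Q$. So $Q=\pi_1(Q\backslash\mathcal T)$, a loop at the base vertex corresponding to the word that it spells, and each spanning tree of $Q\backslash \mathcal T$ gives a free basis with one element for each edge outside the spanning tree. For $Q=\Omega^+$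 the graph has two vertices joined by three edges $a,b,d$; the spanning tree consisting of the edge $b$ gives the basis $ab$, $db$. For $Q=P$ it is the complete graph on the four elements of $(\mathbb{Z}/2)^2$. Take the three edges at $0$ as spanning tree. The remaining edges join $\bar a$ to $\bar d$ with label $b$, $\bar d$ to $\bar b$ with label $a$, and $\bar b$ to $\bar a$ with label $d$; they give $abd$, $dab$, $bda$.
\end{proof}

Identify $F$ with $\Omega^+$ by $x=ab$, $y=db$. The map $\Omega\to(\mathbb{Z}/2)^2$ sends $x$ to $\bar d$ and $y$ to $\bar a$, so its restriction to $F$ is onto and $P\cap F=F[2]$. Cancelling squares gives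
\begin{equation}\label{eq:words}
c=ab\cdot db\cdot ba\cdot bd=abdabd=p_1^2,\qquad x^2=abab=p_1p_2,\qquad y^{-2}=bdbd=p_3p_1 .
\end{equation}

The picture behind these formulas, which is not used in the proof, is the following. Conjugation by $b$ inverts $x$ and $y$, so $\Omega$ is $F$ extended by an involution with derivative $-I$, and $p_1$ is a half turn around a puncture. The map $z\mapsto-z$ acts freely on the four-punctured torus $X_{F[2]}$ of Section~\ref{sec:leveltwo}, with quotient a four-punctured sphere, and $P$ is its fundamental group: the four conjugates $p_1$, $p_2=dp_1d$, $p_3=ap_1a$, $p_4=bp_1b$ satisfy $p_3p_1p_2p_4=1$. A twist along a curve enclosing the first puncture and one other becomes an inner automorphism once the first puncture is filled in. We now write this down.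

Define automorphisms $\tau_2,\tau_3$ of $\Omega$ by
\[
\tau_2\colon a\mapsto xax^{-1},\ b\mapsto xbx^{-1},\ d\mapsto d;\qquad \tau_3\colon a\mapsto a,\ b\mapsto y^{-1}by,\ d\mapsto y^{-1}dy .
\]
The images of the generators are involutions, so these are endomorphisms. Since $\tau_2(x)=x$ and $\tau_3(y)=y$, the same formulas with $x^{-1}$ and $y^{-1}$ in place of $x$ and $y$ define inverses. Each generator goes to a conjugate of itself, so $\tau_2,\tau_3$ act trivially on $\Omega^{\mathrm{ab}}$ and preserve $F$ and $P$. On $F$,
\[
\tau_2(y)=d\cdot aba=db\cdot ba\cdot ba=yx^{-2},\qquad \tau_3(x)=a\cdot bdbdb=ab\cdot db\cdot db=xy^2,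
\]
so $\beta(\tau_2|_F)=T_1^{-1}$ and $\beta(\tau_3|_F)=T_2$.

Let $\Phi$ be the free group on $p_2,p_3$, and let $\pi\colon P\to\Phi$ be the homomorphism that kills $p_1$ and fixes $p_2,p_3$. Let $w\mapsto\tau_w$ be the homomorphism $\Phi\to\operatorname{Aut}(\Omega)$ with $p_2\mapsto\tau_2$, $p_3\mapsto\tau_3$, and let $B(w)=\beta(\tau_w|_F)$. By Lemma~\ref{lem:sanov}, $B(\Phi)\supseteq\Gamma(4)$.

\begin{lemma}\label{lem:inner}
For all $w\in\Phi$ we have $\tau_w(P)=P$, $\tau_w(c)=c$, and $\pi\circ\tau_w=\operatorname{Inn}(w)\circ\pi$ on $P$. Moreover $\pi(F[2])=\Phi$.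
\end{lemma}

\begin{proof}
By \eqref{eq:words}, $\pi(x^2)=p_2$ and $\pi(y^{-2})=p_3$; since $x^2,y^{-2}\in F[2]$, this proves the last claim. The elements $p_1=xd$ and $p_2=dx$ are fixed by $\tau_2$, and $p_1=ay^{-1}$ and $p_3=y^{-1}a$ are fixed by $\tau_3$. Conjugation by $a$ or $b$ inverts $x=ab$, and conjugation by $b$ or $d$ inverts $y=db$. Hence $bx^{-1}=xb$, $xa=ax^{-1}$, $dy=y^{-1}d$, $y^{-1}b=by$, and
\[
\tau_2(p_3)=xbx^{-1}\cdot d\cdot xax^{-1}=x^2p_3x^{-2},\qquad \tau_3(p_2)=y^{-1}dy\cdot a\cdot y^{-1}by=y^{-2}p_2y^2 .
\]
Applying $\pi$, we see that $\pi\tau_2$ sends $p_1,p_2,p_3$ to $1,\ p_2,\ p_2p_3p_2^{-1}$, so $\pi\tau_2=\operatorname{Inn}(p_2)\pi$, and $\pi\tau_3$ sends them to $1,\ p_3p_2p_3^{-1},\ p_3$, so $\pi\tau_3=\operatorname{Inn}(p_3)\pi$. The set of $w$ with $\pi\tau_w=\operatorname{Inn}(w)\pi$ is a subgroup: $\pi\tau_w\tau_{w'}=\operatorname{Inn}(w)\pi\tau_{w'}=\operatorname{Inn}(ww')\pi$, and $\pi=\operatorname{Inn}(w)\pi\tau_w^{-1}$ treats inverses. So it is all of $\Phi$. Finally $\tau_2$ and $\tau_3$ preserve $P$ and fix $c=p_1^2$.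
\end{proof}

\subsection{The proof}

One difficulty remains. An automorphism $\varphi$ with $\beta(\varphi)=B(w)$ equals $\tau_w$ only up to an inner automorphism $\operatorname{Inn}(g)$. The element $g$ need not lie in $P$, and if it does, $\varphi$ acts on $\Phi$ as conjugation by $\pi(g)w$ and not by $w$. What pins $g$ down is the puncture: $\tau_w$ fixes $c$ exactly and $\varphi$ fixes $c$ modulo a small subgroup, so $g$ nearly centralizes $c$, and Lemma~\ref{lem:punct}(c) turns this into the statement that $g$ lies in a prescribed subgroup $S$.

\begin{proof}[Proof of Theorem~\ref{thm:csp}]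
Fix a prime $\ell$. Since $\Gamma$ has finite index in $\mathrm{GL}_2(\mathbb{Z})$, the group $B^{-1}(\Gamma)$ has finite index in $\Phi$ and contains a finite index normal subgroup $M_0$ of $\Phi$. Put
\[
M=M_0[\ell],\qquad S=F[2]\cap\pi^{-1}(M).
\]
The group $S$ has finite index in $F$, and $c\in S$ because $c\in F[2]$ and $\pi(c)=\pi(p_1^2)=1$. Let $K_1$ be a characteristic finite index subgroup of $F$ contained in $S[\ell]\cap F[4]$. Let $\varphi\in\operatorname{Aut}(F)$ act trivially on $F/K_1$.

\emph{Step 1: $\varphi=\operatorname{Inn}(g)\,\tau_w|_F$ with $g\in F$, $w\in\Phi$.} Since $K_1\subseteq F[4]$, we have $\beta(\varphi)\equiv I\pmod4$. The determinant is $\pm1$ and congruent to $1$ modulo $4$, so $\beta(\varphi)\in\Gamma(4)$ and $\beta(\varphi)=B(w)$ for some $w\in\Phi$. Now use (N2). (Level $2$ would not do: $-I\equiv I\pmod 2$, but $-I\notin\Sigma$.)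

\emph{Step 2: $g\in S$.} By Lemma~\ref{lem:inner}, $gcg^{-1}=\varphi(c)\in cK_1\subseteq c\,S[\ell]$. So $gcg^{-1}$ lies in $S$ and has the same class as $c$ in $S/S[\ell]$. In the notation of Lemma~\ref{lem:punct} for $S$, we have $r_1=r_g=1$, $\delta_1=c$ and $\delta_g=gcg^{-1}$. There are at least $4$ double cosets by part (d), and equal classes are not linearly independent, so part (c) gives $SgC=SC=S$.

\emph{Step 3: $w\in M_0$.} Let $h\in F[2]$. Then $\varphi(h)h^{-1}\in K_1\subseteq S\subseteq\pi^{-1}(M)$, so $\pi(\varphi(h))\equiv\pi(h)$ modulo the normal subgroup $M$ of $\Phi$. By Lemma~\ref{lem:inner}, $\pi(\varphi(h))=\pi(g)\,w\,\pi(h)\,w^{-1}\pi(g)^{-1}$, and $\pi(g)\in M$ by Step 2. Hence $w\,\pi(h)\,w^{-1}\equiv\pi(h)$ modulo $M$. As $\pi(F[2])=\Phi$, the element $w$ is central modulo $M$. In particular it acts trivially on $M_0/M$, so $w\in M_0$ by Lemma~\ref{lem:conj}. Therefore $\beta(\varphi)=B(w)\in\Gamma$.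
\end{proof}

This completes the proof of Theorems~\ref{thm:stab} and~\ref{thm:main}.

\section{Complements}\label{sec:compl}

\subsection{Covers of given origamis}

The freedom to choose $U$ in Theorem~\ref{thm:stab} has a geometric meaning.

\begin{theorem}\label{thm:covers}
Let $\Gamma\le\mathrm{GL}_2(\mathbb{Z})$ have finite index and let $O_1,\dots,O_s$ be any origamis. There is a normal origami $O'$ that covers every $O_j$ by a translation covering over $E$ and satisfies $D(\operatorname{Aff}^\pm(O'))=\Gamma$. In particular every finite index subgroup $\Gamma\le\mathrm{SL}_2(\mathbb{Z})$ is the Veech group of normal origamis of arbitrarily large genus.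
\end{theorem}

\begin{proof}
Write $O_j=X_{U_j}$ and apply Theorem~\ref{thm:stab} with $U=\bigcap_jU_j$. For the last claim take $U=F[m]\cap U'$, where $U'$ is the kernel of the map $F\to S_3$ with $x\mapsto(12)$, $y\mapsto(123)$. These permutations do not commute, so $c\notin U'$. For a normal subgroup $H\le U$ of finite index we thus have $r\ge2$ in \eqref{eq:genus}, and $k\ge m^2$ by Lemma~\ref{lem:punct}(d), so the genus $\gamma$ of $X_H$ satisfies $2\gamma\ge2+m^2$.
\end{proof}

\subsection{Lattices with integral traces}

A \emph{lattice} in $\mathrm{SL}_2(\mathbb{R})$ is a discrete subgroup $\Gamma$ with $\mathbb{H}/\Gamma$ of finite area. Two subgroups are \emph{commensurable} if their intersection has finite index in both. An element other than $\pm I$ with trace $\pm2$ is \emph{parabolic}; it fixes exactly one point of $\mathbb{R}\cup\{\infty\}$. We use these standard facts: a lattice has finite index in every discrete group containing it; a lattice fixes no point of $\mathbb{R}\cup\{\infty\}$; a lattice $\Gamma$ with $\mathbb{H}/\Gamma$ not compact contains a parabolic element.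

\begin{theorem}\label{thm:lattices}
Let $\Gamma<\mathrm{SL}_2(\mathbb{R})$ be a lattice.
\begin{itemize}
\item[(a)] If all traces of $\Gamma$ lie in $\mathbb{Z}$, then $\Gamma$ is a Veech group if and only if $\mathbb{H}/\Gamma$ is not compact.
\item[(b)] If $\Gamma$ is commensurable with a conjugate of $\mathrm{SL}_2(\mathbb{Z})$, then the following are equivalent: $\Gamma$ is a Veech group; $\Gamma$ is conjugate in $\mathrm{SL}_2(\mathbb{R})$ to a subgroup of $\mathrm{SL}_2(\mathbb{Z})$; all traces of $\Gamma$ lie in $\mathbb{Z}$.
\end{itemize}
\end{theorem}

\begin{proof}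
\emph{Conjugates of Veech groups are Veech groups.} Compose the charts of $X$ with $g\in\mathrm{SL}_2(\mathbb{R})$. Near a point of $Z$ where $\omega$ vanishes to order $m\ge0$, the primitive $\zeta$ of $\omega$ vanishing there is an $(m+1)$-fold covering of a punctured neighborhood of $0$, and so is $g\zeta$. An $(m+1)$-th root $t$ of $g\zeta$ is a holomorphic coordinate for the new complex structure that extends over the point, and the new form there is $d(t^{m+1})$. So $gX$ is a translation surface, with Veech group $g\,\Gamma(X,\mu)\,g^{-1}$.

\emph{An invariant lattice in the plane.} Suppose that $\Gamma$ preserves a discrete subgroup $L\subset\mathbb{R}^2$ of rank two. Write $L=\lambda g\mathbb{Z}^2$ with $\lambda>0$ and $g\in\mathrm{SL}_2(\mathbb{R})$. Then $g^{-1}\Gamma g\subseteq\mathrm{SL}_2(\mathbb{Z})$, with finite index since $g^{-1}\Gamma g$ is a lattice. By Theorem~\ref{thm:main} and the previous paragraph, a lattice conjugate into $\mathrm{SL}_2(\mathbb{Z})$ is a Veech group.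

\emph{Integral traces give an invariant lattice.} Let $\Gamma$ have integral traces and noncompact quotient. It contains a parabolic element, and conjugating it by an element of $\Gamma$ that moves its fixed point gives a second one with a different fixed point. Conjugate in $\mathrm{SL}_2(\mathbb{R})$ so that the fixed points are $\infty$ and $0$, then by a diagonal matrix, and replace the first element by its inverse if necessary. The two elements become
\[
T=\pm\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad T'=\pm\begin{pmatrix}1&0\\s&1\end{pmatrix},\qquad TT'=\pm\begin{pmatrix}1+s&1\\s&1\end{pmatrix},\qquad s\ne0 .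
\]
From $\operatorname{tr}(TT')=\pm(2+s)$ we get $s\in\mathbb{Z}$. For $A=\begin{pmatrix}p&q\\u&v\end{pmatrix}\in\Gamma$ the traces of $A$, $AT$, $AT'$, $ATT'$ are, up to sign,
\[
p+v,\qquad p+v+u,\qquad p+v+qs,\qquad p+v+u+qs+ps .
\]
Hence $u,\ qs,\ ps\in\mathbb{Z}$, and $vs=s(p+v)-ps\in\mathbb{Z}$. All entries of $A$ lie in $\frac1s\mathbb{Z}$, so the $\Gamma$-invariant group $L=\sum_{A\in\Gamma}A\mathbb{Z}^2$ lies between $\mathbb{Z}^2$ and $\frac1s\mathbb{Z}^2$ and is discrete of rank two.

(a) The last two paragraphs give one direction, and (V1) gives the other.

(b) Here $\mathbb{H}/\Gamma$ is not compact, since it has a finite cover in common with the noncompact surface $\mathbb{H}/\mathrm{SL}_2(\mathbb{Z})$. So integral traces imply that $\Gamma$ is conjugate into $\mathrm{SL}_2(\mathbb{Z})$; the converse holds because traces are invariant under conjugation; and a lattice conjugate into $\mathrm{SL}_2(\mathbb{Z})$ is a Veech group. It remains to show that if $\Gamma=\Gamma(X,\mu)$, then $\Gamma$ preserves a discrete subgroup of rank two in $\mathbb{R}^2$. The candidate is the group of periods $L=\{\int_\sigma\omega:\sigma\in H_1(\overline X,\mathbb{Z})\}$.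 Every class $\sigma$ is represented by loops in $X$, and $\int_{f\sigma}\omega=D(f)\int_\sigma\omega$ for an affine diffeomorphism $f$ of $X$, so $L$ is $\Gamma$-invariant. It spans $\mathbb{R}^2$: otherwise the classes of $\operatorname{Re}\omega$ and $\operatorname{Im}\omega$ in $H^1(\overline X;\mathbb{R})$ would be linearly dependent, while $\int\operatorname{Re}\omega\wedge\operatorname{Im}\omega=\frac i2\int\omega\wedge\bar\omega>0$.

We show that $L$ is discrete. If $\omega$ has no zeros, $\overline X$ is a torus and $L$ is its period lattice. Otherwise let $X'\supseteq X$ be the complement of the zeros of $\omega$ in $\overline X$. An affine diffeomorphism $f$ of $X$ is bi-Lipschitz for the flat metric, whose completion is $\overline X$, so it extends to a homeomorphism of $\overline X$ permuting $Z$. If $\zeta,\zeta'$ are the primitives of $\omega$ vanishing at $z\in Z$ and at $f(z)$, then $\zeta'\circ f=D(f)\zeta$ near $z$. So $\zeta$ and $\zeta'$ have the same local degree, $f$ permutes the zeros of $\omega$, and it is affine near the other points of $Z$. Hence the Veech group $\Gamma'$ of $X'$ contains $\Gamma$. It is discrete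 by (V1), so $[\Gamma':\Gamma]$ is finite and $\Gamma'$ is commensurable with a conjugate of $\mathrm{SL}_2(\mathbb{Z})$. We now quote a theorem of Gutkin and Judge \cite{GJ}: a translation surface whose Veech group is commensurable with a conjugate of $\mathrm{SL}_2(\mathbb{Z})$ is a translation covering of a flat torus, branched over at most one point. If this torus is $\mathbb{C}/L_0$, then $\omega$ is the pullback of $dz$, so $L\subseteq L_0$ and $L$ is discrete.
\end{proof}

\begin{example}
Part (b) excludes some groups. Let $\Gamma_0(2)\le\mathrm{SL}_2(\mathbb{Z})$ be the group of matrices with even lower left entry, and let $W=\frac1{\sqrt2}\begin{pmatrix}0&-1\\2&0\end{pmatrix}$. Then $W^2=-I$ and $W\begin{pmatrix}p&q\\2u&v\end{pmatrix}W^{-1}=\begin{pmatrix}v&-u\\-2q&p\end{pmatrix}$, so $\Gamma_0(2)$ has index $2$ in $\langle\Gamma_0(2),W\rangle$. This lattice is commensurable with $\mathrm{SL}_2(\mathbb{Z})$ and has noncompact quotient, but it contains $W\begin{pmatrix}1&1\\0&1\end{pmatrix}$, of trace $\sqrt2$, so it is not a Veech group.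
\end{example}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Arithmetic Groups vs.\ Mapping Class Groups: Similarities, Analogies and Differences},
\texttt{https://www.mfo.de/document/1123/OWR\_2011\_30.pdf}.

\bibitem{Asada}
Asada, \emph{J. Pure Appl. Algebra} 159 (2001).

\bibitem{BER}
Bux, Ershov and Rapinchuk, \emph{Groups Geom. Dyn.} 5 (2011).

\bibitem{GJ}
Gutkin and Judge, \emph{Duke Math. J.} 103 (2000).

\bibitem{Ore}
Ore, \emph{Proc. AMS} 2 (1951).

\end{thebibliography}
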